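# Sparse graphs in the $d$-dimensional rigidity matroid

Place the vertices of a graph at generic points of $\mathbb R^d$ and replace its edges by rigid bars. Each bar imposes one linear condition on the velocities of the joints. When are these conditions linearly independent, so that no bar is redundant? A graph with too many edges on some vertex set certainly has a redundant bar. We ask for a converse: is there a bound on the number of edges induced by each vertex set that forces independence? For even $d$ there is a bound with a short proof, and we begin with it. Then we ask what changes for general $d$.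

## 1. Rows of the rigidity matrix and the statement for even $d$

All graphs are finite, without loops or multiple edges.

**Definition (framework, rigidity matrix).** A *framework* $(G,p)$ in $d$-space is a graph $G=(V,E)$ with a map $p:V\to\mathbb R^d$. Its *rigidity matrix* $R(G,p)$ has one row per edge and $d$ columns per vertex. The row $R_{xy}$ of an edge $xy$ has $p(x)-p(y)$ in the columns of $x$, has $p(y)-p(x)$ in the columns of $y$, and is zero elsewhere.

**Definition (generic, independent).** The framework is *generic* if the coordinates of all points $p(v)$ are algebraically independent over $\mathbb Q$. The $d$-dimensional rigidity matroid $\mathcal R_d(G)$ is the matroid on $E$ in which a set of edges is independent if and only if its rows in $R(G,p)$ are linearly independent for generic $p$; this does not depend on the generic $p$ chosen. We call $G$ *independent* if $E$ is independent in $\mathcal R_d(G)$, and *dependent* otherwise.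

To prove independence, one good placement suffices: *if the rows are independent for one $p$, they are independent for every generic $p$.* Indeed, some $|E|\times|E|$ minor is nonzero at that $p$. This minor is a polynomial with integer coefficients in the coordinates, and it is not the zero polynomial, so it does not vanish at algebraically independent coordinates. For the same reason any $d+1$ generic points are affinely independent.

For $X\subseteq V$ let $i(X)$ be the number of edges of $G$ with both ends in $X$. For disjoint $A,B$ let $e(A,B)$ be the number of edges between them. Counting each edge on both sides gives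
$$i(X\cup Y)+i(X\cap Y)=i(X)+i(Y)+e(X\setminus Y,\,Y\setminus X).\tag{1}$$

The sparsity condition of this lecture is
$$i(X)\le\tfrac12\big[(d+2)|X|-(2d+2)\big]\qquad\text{for all }X\subseteq V\text{ with }|X|\ge2.\tag{2}$$
For $|X|=2$ the right side is $1$, so a single edge meets the bound exactly. For $d=2$ condition (2) reads $i(X)\le2|X|-3$.

**Proposition 1 (even dimension).** If $d\ge 2$ is even and $G$ satisfies (2), then $E$ is independent in $\mathcal R_d(G)$.

This is a known result, and for $d=2$ it is Laman's theorem (Pollaczek-Geiringer 1927, Laman 1970). The same conclusion is known for $d=3$. That it holds for all $d\ge2$ is the conjecture to be settled here; the problem comes from "The d-Dimensional Rigidity Matroid of Sparse Graphs" (http://egres.elte.hu/tr/egres-03-06.pdf).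

We need one source of dependence and two sources of independence.

**Lemma 2 (rank bound).** If $|V|\ge d+1$ and $p$ is generic, then $R(G,p)$ has rank at most $d|V|-\binom{d+1}2$.

*Proof.* Let $A$ be a skew-symmetric $d\times d$ matrix, let $b\in\mathbb R^d$, and put $m(v)=Ap(v)+b$. The row of $xy$ applied to $m$ gives $(p(x)-p(y))\cdot(m(x)-m(y))=(p(x)-p(y))\cdot A(p(x)-p(y))=0$. So $m$ lies in the kernel. If $m=0$, the affine map $z\mapsto Az+b$ vanishes on points that affinely span $\mathbb R^d$, hence everywhere, so $b=0$ and $A=0$. The kernel therefore has dimension at least $\binom d2+d=\binom{d+1}2$. $\square$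

*Example.* $K_{d+2}$ has $\binom{d+2}2=\frac{d^2+3d+2}2$ edges, while the bound is $d(d+2)-\binom{d+1}2=\frac{d^2+3d}2$. So $K_{d+2}$ is dependent, with exactly one edge more than the bound allows: $K_4$ in the plane, $K_5$ in space.

**Lemma 3.** If $\deg(v)\le d$ and $G-v$ is independent, then $G$ is independent.

*Proof.* Take $p$ generic. In a vanishing combination of rows, look at the columns of $v$. Only the rows $R_{vu}$ with $u\in N(v)$ are nonzero there, with entries $p(v)-p(u)$. These at most $d$ vectors are linearly independent, because $v$ and its neighbors are at most $d+1$ generic points. So the coefficients of these rows vanish. The remaining rows are those of $G-v$, which are independent. $\square$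

*Example.* Starting from one vertex and adding vertices of degree at most $d$, we see that every graph on at most $d+1$ vertices is independent. So is $K_{d+2}$ minus an edge: an end of the missing edge has degree $d$.

**Lemma 4.** If $\deg(v)=d+1$, the vertices $x,y\in N(v)$ are nonadjacent, and $G-v+xy$ is independent, then $G$ is independent.

*Proof.* Take a generic $q$ on $V-v$ and put $q(v)=\frac12(q(x)+q(y))$. The $d+1$ points $q(u)$, $u\in N(v)$, are affinely independent. They stay so when $q(y)$ is replaced by the midpoint $q(v)$ of $q(x)$ and $q(y)$. So the $d$ vectors $q(v)-q(u)$, $u\in N(v)\setminus\{y\}$, are linearly independent. As in Lemma 3, looking at the columns of $v$ shows that the rows of $G-v+xy$ together with the rows $R_{vu}$, $u\in N(v)\setminus\{y\}$, are independent.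

Now consider $R_{xv}+R_{vy}$. In the columns of $x$ it has $q(x)-q(v)=\frac12(q(x)-q(y))$. In those of $y$ it has $q(y)-q(v)=\frac12(q(y)-q(x))$. In those of $v$ it has $2q(v)-q(x)-q(y)=0$. So $R_{xv}+R_{vy}=\frac12R_{xy}$, that is, $R_{vy}=\frac12R_{xy}-R_{xv}$. Since the coefficient of $R_{xy}$ is nonzero, replacing $R_{xy}$ by $R_{vy}$ in our independent set preserves independence. The resulting rows are exactly those of $G$ at the placement $q$. One placement suffices. $\square$

## 2. Maximal tight sets around a vertex of degree $d+1$

*Proof of Proposition 1.* Let $d$ be even and suppose the statement fails. Take a dependent $G$ satisfying (2) with $|V|$ minimum. Then $|V|\ge2$, and (2) passes to subgraphs.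

**Step 1: find a vertex to remove.** By (2) for $X=V$, $2|E|<(d+2)|V|$, so some vertex $v$ has degree at most $d+1$. If its degree were at most $d$, then $G-v$ would be independent by minimality, and Lemma 3 would make $G$ independent. So $\deg(v)=d+1$. Put $N=N(v)$.

**Step 2: every pair in $N$ lies in a tight set.** Let
$$s(X)=\tfrac12\big[(d+2)|X|-(2d+2)\big]-i(X).$$
As $d$ is even, this is an integer, and $s(X)\ge0$ for $|X|\ge2$. Call $X$ *tight* if $|X|\ge2$ and $s(X)=0$. Let $x,y\in N$. If $xy\in E$, the set $\{x,y\}$ itself is tight. If $xy\notin E$, then $G-v+xy$ is dependent by Lemma 4, so by minimality it violates (2), while $G-v$ does not. Hence there is $X\subseteq V-v$ containing $x,y$ with $i(X)+1>\frac12[(d+2)|X|-(2d+2)]$, that is, $s(X)<1$. So $s(X)=0$.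

**Step 3: merge overlapping tight sets.** By (1), $s(X\cup Y)+s(X\cap Y)=s(X)+s(Y)-e(X\setminus Y,Y\setminus X)$. If $X,Y$ are tight and $|X\cap Y|\ge2$, the right side is at most $0$ and both terms on the left are nonnegative, so $X\cup Y$ is tight. Let $\mathcal U$ be the family of inclusion-maximal tight subsets of $V-v$ that contain at least two vertices of $N$. Two members meet in at most one vertex, since otherwise their union would contradict maximality. So each pair in $N$ lies in exactly one member.

**Step 4: count edges to reach a contradiction.** Write $a_U=|U\cap N|$ and $T=\{v\}\cup N\cup\bigcup\mathcal U$. We claim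
$$s(T)\le-\tfrac d2+\sum_{U\in\mathcal U}\Big[s(U)-\tfrac12(a_U-2)(d+1-a_U)\Big].\tag{3}$$
The derivation uses only that the members pairwise meet in at most one vertex and that each pair of $N$ lies in exactly one of them. The members have disjoint edge sets, and none contains an edge at $v$, so $i(T)\ge(d+1)+\sum i(U)$. Also $|T|\le d+2+\sum(|U|-a_U)$. Hence
$$s(T)\le\tfrac12\big[(d+2)^2-(2d+2)\big]-(d+1)+\sum_U\Big[\tfrac12(d+2)(|U|-a_U)-i(U)\Big].$$
The part before the sum is $\frac12[(d+2)^2-4(d+1)]=\frac12d^2$. Inserting $i(U)=\frac12[(d+2)|U|-(2d+2)]-s(U)$ turns the summand into $s(U)-\frac12[(d+2)a_U-(2d+2)]$. Each pair of $N$ is covered once, so $\sum\binom{a_U}2=\binom{d+1}2$, and we may add $0=\frac12\sum a_U(a_U-1)-\frac12d(d+1)$. The constant becomes $\frac12d^2-\frac12d(d+1)=-\frac d2$. The summand becomes $s(U)-\frac12[a_U(d+3-a_U)-2(d+1)]$, and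
$$a(d+3-a)-2(d+1)=(a-2)(d+1-a).\tag{4}$$
This is (3). In our case $s(U)=0$ and $2\le a_U\le d+1$, so $s(T)\le-\frac d2<0$. This contradicts (2). $\square$

By hand for $d=2$: $N=\{a,b,c\}$. Either one tight set contains $N$, or three tight sets contain one pair each and meet pairwise in the single vertices $a,b,c$. In both cases adding $v$ with its three edges overloads the union by at least one edge.

## 3. What half a unit of slack does when $d$ is odd

Repeat the argument with $d$ odd. Lemmas 3 and 4 and Step 1 survive. Step 2 gives, for a nonadjacent pair, a set $X$ with $s(X)<1$. Now $s$ takes values in $\frac12\mathbb Z$, so $s(X)\in\{0,\frac12\}$. This half unit breaks both later steps.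

*Merging.* Two such sets with at least two common vertices give $s(X\cup Y)\le1$, and a set of slack $1$ obstructs no new edge. Equality can occur. For $d=3$ let $X$ and $Y$ each induce $K_5$ minus two edges, sharing exactly an edge. Then $s(X)=s(Y)=\frac{17}2-8=\frac12$, while $X\cup Y$ has $8$ vertices and $15$ edges, so $s(X\cup Y)=16-15=1$.

*Counting.* In (3), a member with $a_U=2$ and $s(U)=\frac12$ contributes $+\frac12$. If every pair of $N$ is covered by its own member of this kind, the right side of (3) is $-\frac d2+\frac12\binom{d+1}2=\frac{d(d-1)}4>0$, and there is no contradiction.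

Counting can be repaired in an unexpected direction: prove more. Replace $2d+2$ by a smaller constant $c$. The hypothesis becomes weaker, so an obstruction to the induction must be denser and is harder to come by. The computation behind (3), with $c$ in place of $2d+2$, gives the constant $\frac12(d+2-c)$ and the summand $\text{slack}(U)-\frac12[a_U(d+3-a_U)-c]$. A member with slack $\frac12$ and $a_U=2$ now contributes $\frac12-\frac12(2d+2-c)$, which is negative once $c<2d+1$. The price is that for $c\le d+2$ the complete graph $K_{d+2}$ itself satisfies $2i(X)\le(d+2)|X|-c$, although it is dependent, so it must be excluded separately. We take $c=5$. Merging will need a second idea, in Section 6.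

## 4. The constant $5$ and the exclusion of $K_{d+2}$

**Theorem 5.** Let $d\ge3$ and let $G=(V,E)$ be a graph such that

* (a) $G$ contains no $K_{d+2}$, and
* (b) $i(X)\le\frac12[(d+2)|X|-5]$ for all $X\subseteq V$ with $|X|\ge d+3$.

Then $E$ is independent in $\mathcal R_d(G)$.

**Theorem 6 (the conjecture is true).** For every $d\ge2$: if $i(X)\le\frac12[(d+2)|X|-(2d+2)]$ for all $X\subseteq V$ with $|X|\ge2$, then $E$ is independent in $\mathcal R_d(G)$.

**Theorem 7 (sharpness).**

1. For every $d\ge2$, the constant $5$ in Theorem 5(b) cannot be replaced by $4$.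
2. For every $d\ge2$ and every real $c$, the statement "if $i(X)\le\frac12[(d+2)|X|-c]$ for all $|X|\ge2$, then $E$ is independent in $\mathcal R_d(G)$" is true if and only if $c>d+2$. (The conjecture is $c=2d+2$.)

*Proof of Theorem 6 from Theorem 5.* For $d=2$ this is Proposition 1. Let $d\ge3$. Since $2d+2\ge5$, (b) holds. If $X$ induced a $K_{d+2}$, then $2i(X)=(d+2)(d+1)=d^2+3d+2$, which exceeds $(d+2)^2-(2d+2)=d^2+2d+2$, contrary to hypothesis. So (a) holds and Theorem 5 applies. $\square$

Here is Theorem 5 by hand for $d=3$ and at most six vertices. A $K_5$-free graph on at most five vertices is independent: as long as there are vertices, some vertex has degree at most $3$, and Lemma 3 removes it. On six vertices (b) allows at most $12$ edges, since $\frac12(30-5)=12.5$. If some vertex has degree at most $3$, remove it. Otherwise all degrees are exactly $4$, the complement is a perfect matching, and $G$ is the octahedron. Take a vertex $v$ and a pair $x,y$ of opposite neighbors. Then $G-v$ has $8$ edges on five vertices, and $G-v+xy$ has $9$, so it is $K_5$ minus an edge, which is independent. Lemma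 4 shows that the octahedron is independent.

The bound $3|X|-6$ on edges that Lemma 2 suggests for $d=3$ would not be enough for independence. Glue two copies of $K_5$ minus the edge $xy$ along the nonadjacent vertices $x,y$. There are $8$ vertices and $18=3\cdot8-6$ edges. After adding $xy$ we have two copies of $K_5$ sharing the edge $xy$. Each has rank at most $9$, so by submodularity of matroid rank the union has rank at most $9+9-1=17$. The $18$ edges are dependent. Condition (b) excludes this graph, since $18>\frac12(40-5)=17.5$.

## 5. Two kinds of blockers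

From here to the end of Section 9, $d\ge3$ is fixed. Call $G$ *admissible* if (a) and (b) hold. Subgraphs of admissible graphs are admissible. For every $X\subseteq V$, including $\emptyset$, let
$$\sigma(X)=\tfrac12\big[(d+2)|X|-5\big]-i(X)\in\tfrac12\mathbb Z.$$
Thus $\sigma(\emptyset)=-\frac52$, and (1) gives
$$\sigma(X\cup Y)+\sigma(X\cap Y)=\sigma(X)+\sigma(Y)-e(X\setminus Y,Y\setminus X).\tag{5}$$

**Lemma 8.** Let $G$ be admissible and $\emptyset\ne X\subseteq V$, $|X|=t$. Then $\sigma(X)\ge0$. If $2\le t\le d+1$, then $\sigma(X)\ge\frac{2d-3}2$. If $G[X]$ is $K_{d+2}$ minus one edge, then $\sigma(X)=\frac{d-1}2$.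

*Proof.* For $t=1$, $\sigma(X)=\frac{d-3}2\ge0$. For $2\le t\le d+1$ we have $2\sigma(X)\ge t(d+2)-5-t(t-1)=t(d+3-t)-5$, and by (4) this is at least $2(d+1)-5=2d-3$. For $t=d+2$, at least one edge is missing by (a), so $2\sigma(X)\ge(d+2)^2-5-(d+2)(d+1)+2=d-1$, with equality when exactly one edge is missing. For $t\ge d+3$ use (b). $\square$

In contrast to $s$, the slack $\sigma$ is nonnegative on single vertices, and it is large on sets of $2$ to $d+1$ vertices.

**The minimal counterexample.** This paragraph sets the stage for everything that follows. Suppose Theorem 5 fails for $d$, and let $G$ be an admissible dependent graph with $|V|$ minimum. If a vertex had degree at most $d$, its removal would leave an independent graph by minimality, and Lemma 3 would make $G$ independent. So all degrees are at least $d+1$ and $|V|\ge d+2$. If $|V|=d+2$, then $G=K_{d+2}$, which is excluded. So $|V|\ge d+3$ and (b) gives $2|E|\le(d+2)|V|-5$. Hence some vertex has degree exactly $d+1$. Fix such a $v$, put $N=N(v)$, and let $\mathcal P$ be the set of nonadjacent pairs in $N$. Since $\{v\}\cup N$ does not induce $K_{d+2}$,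 $\mathcal P\ne\emptyset$.

Let $p=\{x,y\}\in\mathcal P$. By Lemma 4, $G-v+xy$ is dependent. It has fewer vertices than $G$, so it is not admissible, while $G-v$ is. The violation of (a) or (b) involves the new edge. So there is $X_p\subseteq V-v$ with $p\subseteq X_p$ of one of two types, and we fix one choice for each $p$:

* **type A**: $|X_p|\ge d+3$ and $i(X_p)+1>\frac12[(d+2)|X_p|-5]$, i.e. $\sigma(X_p)<1$, so $\sigma(X_p)\in\{0,\frac12\}$;
* **type B**: $|X_p|=d+2$ and $G[X_p]$ is $K_{d+2}$ minus the edge $xy$, so $\sigma(X_p)=\frac{d-1}2$.

*Examples of the two shapes for $d=3$.* The octahedron has $\sigma=\frac{25}2-12=\frac12$. A set inducing it has the shape of a type A blocker for any of its three nonadjacent pairs. A set inducing $K_5$ minus an edge has the shape of a type B blocker, with $\sigma=10-9=1$.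

## 6. An allowance that grows with the number of neighbors

The union of two type A blockers may have slack $1$, so a fixed threshold on $\sigma$ is not preserved by merging. Let the permitted slack depend on $a$, the number of vertices of $N$ in the set. For $a=2$ we want to permit $\frac12$. At the other end, if $N\subseteq Z\subseteq V-v$, then adding $v$ changes the slack by $\frac{d+2}2-(d+1)=-\frac d2$, so $\sigma(Z)<\frac d2$ is impossible. The linear function with value $\frac12$ at $a=2$ and $\frac d2$ at $a=d+1$ is $\frac12(a-1)$. So for $W\subseteq V-v$ put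
$$\alpha(W)=|W\cap N|,\qquad\varphi(W)=\sigma(W)-\tfrac12\big(\alpha(W)-1\big).\tag{6}$$
Since $\alpha(X\cup Y)+\alpha(X\cap Y)=\alpha(X)+\alpha(Y)$, (5) gives
$$\varphi(X\cup Y)+\varphi(X\cap Y)=\varphi(X)+\varphi(Y)-e(X\setminus Y,Y\setminus X).\tag{7}$$
All sets in the following lemmas are subsets of $V-v$.

**Lemma 9.** If $N\subseteq Z$, then $\varphi(Z)\ge0$.

*Proof.* $0\le\sigma(Z\cup\{v\})=\sigma(Z)-\frac d2=\varphi(Z)$, by Lemma 8 and the computation above. $\square$

The next lemma says that absorbing a blocker does not raise $\varphi$.

**Lemma 10.** Let $p\in\mathcal P$, $X=X_p$, and $|X\cap W|\ge2$.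

(A) If $p$ is of type A and $p\not\subseteq W$, then $\varphi(W\cup X)\le\varphi(W)$.

(B) If $p$ is of type B and $X\not\subseteq W$, then $\varphi(W\cup X)<\varphi(W)$.

*Proof.* (A) By (5) and Lemma 8, $\sigma(W\cup X)\le\sigma(W)+\frac12-\sigma(X\cap W)\le\sigma(W)+\frac12$. As $p\not\subseteq W$, $\alpha(W\cup X)\ge\alpha(W)+1$. So the half unit is paid for. (B) Here $2\le|X\cap W|\le d+1$, so $\sigma(W\cup X)\le\sigma(W)+\frac{d-1}2-\frac{2d-3}2=\sigma(W)-\frac{d-2}2<\sigma(W)$, and $\alpha$ does not decrease. $\square$

If $p\not\subseteq W$, then $X_p\not\subseteq W$. So for both types, $\varphi(W\cup X_p)\le\varphi(W)$ whenever $p\not\subseteq W$ and $|X_p\cap W|\ge2$.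

**Lemma 11.** If $|Y\cap W|=2$, then $\varphi(Y\cup W)\le\varphi(Y)+\varphi(W)-(d-2)<\varphi(Y)+\varphi(W)$.

*Proof.* By Lemma 8 and $\alpha(Y\cap W)\le2$, $\varphi(Y\cap W)\ge\frac{2d-3}2-\frac12=d-2\ge1$. Use (7). $\square$

**Lemma 12.** If $p\ne q$ are of type B and $|X_p\cap X_q|\ge2$, then $\varphi(X_p\cup X_q)<0$.

*Proof.* $X_p\ne X_q$, since $p$ is the only nonadjacent pair in $X_p$ and $q$ the only one in $X_q$. Hence $2\le|X_p\cap X_q|\le d+1$, and (5) with Lemma 8 gives $\sigma(X_p\cup X_q)\le(d-1)-\frac{2d-3}2=\frac12$. Also $\alpha(X_p\cup X_q)\ge|p\cup q|\ge3$. So $\varphi(X_p\cup X_q)\le\frac12-1<0$. $\square$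

## 7. Counting around $v$ with the new constant

The next lemma replaces Step 4 of Section 2. Adjacent pairs of $N$ need not be covered now; an uncovered one contributes its own edge.

**Lemma 13.** There is no family $\mathcal F$ of distinct subsets of $V-v$ such that

* (i) any two members meet in at most one vertex;
* (ii) each $U\in\mathcal F$ either satisfies $2\le\alpha(U)\le d$ and $\varphi(U)\le0$, or is $X_p$ for some $p$ of type B;
* (iii) each $p\in\mathcal P$ is contained in a member of $\mathcal F$.

*Proof.* Suppose $\mathcal F$ exists. It is nonempty, because $\mathcal P\ne\emptyset$. Write $a_U=\alpha(U)$. Then $2\le a_U\le d+1$, since $X_p\supseteq p$. Let $T=\{v\}\cup N\cup\bigcup\mathcal F$, and let $r$ be the number of adjacent pairs in $N$ contained in no member. By (i) each pair of $N$ lies in at most one member and the members have disjoint edge sets. By (iii) every uncovered pair is adjacent. Hence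
$$\sum_U\tbinom{a_U}2+r=\tbinom{d+1}2,\qquad i(T)\ge\sum_Ui(U)+r+(d+1),\qquad|T|\le d+2+\sum_U(|U|-a_U).$$
Substitute $i(U)=\frac12[(d+2)|U|-5]-\sigma(U)$:
$$\sigma(T)\le\tfrac12\big[(d+2)^2-5\big]-(d+1)-r+\sum_U\Big[\sigma(U)-\tfrac12\big[(d+2)a_U-5\big]\Big].$$
Now insert $-r=-\frac12d(d+1)+\frac12\sum_Ua_U(a_U-1)$. The constant becomes $\frac12[d^2+4d-1-(2d+2)-(d^2+d)]=\frac{d-3}2$, and
$$\sigma(T)\le\tfrac{d-3}2+\sum_U\Big[\sigma(U)-\tfrac12\big[a_U(d+3-a_U)-5\big]\Big].\tag{8}$$
We bound each summand. If $\varphi(U)\le0$ and $2\le a_U\le d$, then $\sigma(U)\le\frac{a_U-1}2$, and the summand is at most $\frac12[4-a_U(d+2-a_U)]$. Since $a(d+2-a)-2d=(a-2)(d-a)\ge0$ for $2\le a\le d$, this is at most $\frac12(4-2d)=-(d-2)$. If $U=X_p$ is of type B, the summand equals $\frac12[d+4-a_U(d+3-a_U)]$, which by (4) is at most $\frac12[d+4-2(d+1)]=-\frac{d-2}2$. So every summand is at most $-\frac{d-2}2<0$, and there is at least one. Hence $\sigma(T)\le\frac{d-3}2-\frac{d-2}2<0$, contradicting Lemma 8. $\square$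

## 8. A greedy family and the nonnegativity of $\varphi$

We now want a family as in Lemma 13, built from sets with $\varphi\le0$. One might take maximal sets with $\varphi\le0$ and $\alpha\ge2$ and merge those that overlap. But (7) bounds $\varphi(W\cup W')$ only by $\varphi(W)+\varphi(W')-\varphi(W\cap W')$, and nothing proved so far prevents $\varphi(W\cap W')<0$ when $|W\cap W'|\ge3$. We avoid these large intersections by choosing sets in order, those with smallest $\varphi$ first.

**Construction.** Given $W_1,\dots,W_{j-1}$, call $W\subseteq V-v$ *$j$-eligible* if $\alpha(W)\ge2$ and $|W\cap W_i|\le1$ for all $i<j$. If some $j$-eligible set has $\varphi\le0$, let $W_j$ be a $j$-eligible set with $\varphi(W_j)$ minimum and, subject to this, with $|W_j|$ maximum. Otherwise stop. Each $W_j$ contains a pair of $N$ not contained in any earlier set, so the process stops, say with $W_1,\dots,W_m$, $m\ge0$. All $\varphi(W_j)\le0$, and the $W_j$ pairwise meet in at most one vertex.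

**Claim 14.** There are no $i\le m$ and $Y\subseteq V-v$ with $\varphi(Y)\le0$, $|Y\cap W_i|=2$, and $|Y\cap W_h|\le1$ for all $h<i$.

*Proof.* The purpose is to rule out intersections of size exactly $2$, where Lemma 11 makes the union strictly better. Use induction on $i$. Suppose such a $Y$ exists and let $Y'=Y\cup W_i$. By Lemma 11, $\varphi(Y')<\varphi(Y)+\varphi(W_i)\le\varphi(W_i)\le0$. For $h<i$, $|Y'\cap W_h|\le|Y\cap W_h|+|W_i\cap W_h|\le2$. If $|Y'\cap W_h|\le1$ for all $h<i$, then $Y'$ is $i$-eligible, as $\alpha(Y')\ge\alpha(W_i)\ge2$. Since $\varphi(Y')<\varphi(W_i)$, this contradicts the choice of $W_i$. Otherwise let $h<i$ be least with $|Y'\cap W_h|=2$. Then the pair $(h,Y')$ contradicts the induction hypothesis. $\square$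

Applying Claim 14 to the least $i$ with $|Y\cap W_i|=2$, we get, for $1\le j\le m+1$:
$$\text{if }\varphi(Y)\le0\text{ and }|Y\cap W_i|\le2\text{ for all }i<j,\text{ then }|Y\cap W_i|\le1\text{ for all }i<j.\tag{9}$$

**Claim 15.** Let $0\le j\le m$ and let $p\in\mathcal P$ be contained in none of $W_1,\dots,W_j$. Then $|X_p\cap W_i|\le1$ for all $i\le j$.

*Proof.* This makes the blockers fit the greedy family. Use induction on $j$; the case $j=0$ is trivial. Let $j\ge1$. By induction $|X_p\cap W_i|\le1$ for $i<j$. Suppose $|X_p\cap W_j|\ge2$ and let $Y=X_p\cup W_j$. As $p\not\subseteq W_j$, Lemma 10 gives $\varphi(Y)\le\varphi(W_j)\le0$. For $i<j$, $|Y\cap W_i|\le1+1=2$, hence $|Y\cap W_i|\le1$ by (9). So $Y$ is $j$-eligible, with $\varphi(Y)\le\varphi(W_j)$ and $|Y|>|W_j|$. This contradicts the choice of $W_j$: minimum $\varphi$, then maximum size. $\square$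

**Claim 16.** Let $\mathcal Q$ be the set of $p\in\mathcal P$ contained in no $W_i$, $i\le m$. Each $p\in\mathcal Q$ is of type B. The sets $X_p$ ($p\in\mathcal Q$) meet every $W_i$ in at most one vertex, and they pairwise meet in at most one vertex.

*Proof.* The statement about the $W_i$ is Claim 15 with $j=m$. If $p\in\mathcal Q$ were of type A, then $\varphi(X_p)\le\frac12-\frac12(2-1)=0$ and $X_p$ would be $(m+1)$-eligible, contradicting termination. So all $p\in\mathcal Q$ are of type B. If $p\ne q$ in $\mathcal Q$ and $|X_p\cap X_q|\ge2$, let $Y=X_p\cup X_q$. Then $\varphi(Y)<0$ by Lemma 12. Also $|Y\cap W_i|\le2$ for all $i$, so $|Y\cap W_i|\le1$ for all $i$ by (9). Then $Y$ is $(m+1)$-eligible with $\varphi(Y)\le0$, again contradicting termination. $\square$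

**Conclusion: some $W_i$ contains $N$, and $\varphi\ge0$ on nonempty sets.** Suppose $\alpha(W_i)\le d$ for all $i$. Then the family $\{W_1,\dots,W_m\}\cup\{X_p:p\in\mathcal Q\}$ satisfies (i), (ii), (iii) of Lemma 13. (The listed sets are distinct, since each has at least two vertices and any two meet in at most one.) This is impossible, so $N\subseteq W_i$ for some $i$. If $i\ge2$, then $|W_1\cap W_i|\ge\alpha(W_1)\ge2$, which is not allowed. So $N\subseteq W_1$. Lemma 9 gives $\varphi(W_1)\ge0$, hence $\varphi(W_1)=0$. Every $W$ with $\alpha(W)\ge2$ is $1$-eligible, so $\varphi(W)\ge\varphi(W_1)=0$ for all such $W$. If $W\ne\emptyset$ and $\alpha(W)\le1$, then $\varphi(W)=\sigma(W)+\frac{1-\alpha(W)}2\ge0$. Therefore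
$$\varphi(W)\ge0\qquad\text{for every nonempty }W\subseteq V-v.\tag{10}$$

## 9. Zero sets and the last missing pair

Now the intersections are under control, and sets with $\varphi=0$ can be merged as tight sets were in Section 2. Call a nonempty $W\subseteq V-v$ a *zero set* if $\varphi(W)=0$.

**Step 1: collect the consequences of (10).**

* **(Z1)** If $W,W'$ are zero sets and $W\cap W'\ne\emptyset$, then $W\cup W'$ and $W\cap W'$ are zero sets and $e(W\setminus W',W'\setminus W)=0$. In (7) the right side is $-e\le0$, while both terms on the left are nonnegative.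
* **(Z2)** Every zero set $W$ has $\alpha(W)\ge1$ and $\sigma(W)=\frac12(\alpha(W)-1)$. If $\alpha(W)=0$, then $\varphi(W)=\sigma(W)+\frac12\ge\frac12$; the formula restates $\varphi(W)=0$.
* **(Z3)** If $p$ is of type A, then $X_p$ is a zero set with $\sigma(X_p)=\frac12$ and $X_p\cap N=p$. By (10), $\frac12\ge\sigma(X_p)\ge\frac12(\alpha(X_p)-1)\ge\frac12$, so equality holds throughout and $\alpha(X_p)=2$.
* **(Z4)** If $p$ is of type B, $U$ is a zero set and $|X_p\cap U|\ge2$, then $X_p\subseteq U$. Otherwise $\varphi(U\cup X_p)<0$ by Lemma 10(B).
* **(Z5)** If $p\ne q$ are of type B, then $|X_p\cap X_q|\le1$, by Lemma 12 and (10).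

**Step 2: find two large zero sets that overlap.** Let $\mathcal U$ be the family of inclusion-maximal members of $\{U:U\text{ a zero set},\ 2\le\alpha(U)\le d\}$. Let $\mathcal B$ be the family of all $X_p$, $p$ of type B, that are contained in no member of $\mathcal U$. Every $p\in\mathcal P$ is contained in a member of $\mathcal U\cup\mathcal B$: for type A by (Z3), since $X_p$ is a zero set with $\alpha(X_p)=2\le d$, and for type B by definition. By (Z4) and (Z5), a member of $\mathcal B$ meets every other member of $\mathcal U\cup\mathcal B$ in at most one vertex. If the members of $\mathcal U$ also met pairwise in at most one vertex, $\mathcal U\cup\mathcal B$ would contradict Lemma 13. Hence there are distinct $U_1,U_2\in\mathcal U$ with $|U_1\cap U_2|\ge2$.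

By (Z1), $U=U_1\cup U_2$ is a zero set and there are no edges between $U_1\setminus U_2$ and $U_2\setminus U_1$. As $U_1,U_2$ are distinct and maximal, $U$ properly contains $U_1$, so maximality forces $\alpha(U)=d+1$, that is, $N\subseteq U$. This alone is no contradiction: Lemma 9 permits $\varphi(U)=0$. One more pair decides the matter.

**Step 3: choose a missing pair across the two sets.** Since $\alpha(U_1),\alpha(U_2)\le d$ and $N\subseteq U$, there are $x\in N\cap(U_1\setminus U_2)$ and $y\in N\cap(U_2\setminus U_1)$. They are nonadjacent, so $p=\{x,y\}\in\mathcal P$. We show that $p$ can be of neither type.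

**Step 4: $p$ is not of type B.** Suppose it is. Since $x,y\in X_p\cap U$, (Z4) gives $X_p\subseteq U$. Each $z\in X_p\setminus\{x,y\}$ is adjacent to $x\in U_1\setminus U_2$, so $z\notin U_2\setminus U_1$. It is adjacent to $y\in U_2\setminus U_1$, so $z\notin U_1\setminus U_2$. Hence $z\in U_1\cap U_2$. Thus $X_p\cap U_1=X_p\setminus\{y\}$ has $d+1\ge2$ vertices, and (Z4) gives $X_p\subseteq U_1$. This contradicts $y\notin U_1$.

**Step 5: $p$ is not of type A.** Suppose it is. By (Z3) and (Z1), $X'=X_p\cap U\supseteq\{x,y\}$ is a zero set, and $X'\cap N=\{x,y\}$. So $\sigma(X')=\frac12$ by (Z2). Let $P=X'\cap U_1\ni x$ and $Q=X'\cap U_2\ni y$. By (Z1) both are zero sets, and $P\cup Q=X'$. Since $y\notin U_1$ and $x\notin U_2$, we have $P\cap N=\{x\}$ and $Q\cap N=\{y\}$, so $\sigma(P)=\sigma(Q)=0$ by (Z2).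

If $P\cap Q\ne\emptyset$, then $P\cap Q$ is a zero set by (Z1) with $\alpha(P\cap Q)=0$, contradicting (Z2). So $P\cap Q=\emptyset$. Now $P\cap U_2=X'\cap U_1\cap U_2=P\cap Q=\emptyset$, and likewise $Q\cap U_1=\emptyset$. So $P\subseteq U_1\setminus U_2$ and $Q\subseteq U_2\setminus U_1$, and no edges run between $P$ and $Q$. By (5),
$$\sigma(X')=\sigma(P)+\sigma(Q)-\sigma(\emptyset)=\tfrac52\ne\tfrac12,$$
a contradiction. This proves Theorem 5, and with it Theorem 6. $\square$

## 10. Sharpness: $K_{d+3}$ minus two edges, and $K_{d+2}$

*Theorem 5 also holds for $d=2$.* Then (b) gives $i(X)\le2|X|-\frac52$, hence $i(X)\le2|X|-3$, for $|X|\ge5$. For $|X|=2,3,4$ the same bound holds because $i(X)\le1,3,5$ respectively, the last by (a). So Proposition 1 for $d=2$ (Laman's theorem) applies. We use this below.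

*Proof of Theorem 7, part 1.* We need a dependent graph that satisfies (a), and (b) with $4$ in place of $5$. Let $G$ be $K_{d+3}$ minus two disjoint edges. Deleting any one vertex leaves a missing edge, so $G$ contains no $K_{d+2}$. The only $X$ with $|X|\ge d+3$ is $V$, and $2i(V)=(d+3)(d+2)-4=(d+2)|V|-4$. By Lemma 2 the rank is at most $d(d+3)-\binom{d+1}2=\frac{d^2+5d}2$, while $|E|=\frac{d^2+5d+2}2$. So $G$ is dependent. $\square$

*Proof of Theorem 7, part 2.* **Step 1: $c>d+2$ suffices.** Let $2i(X)\le(d+2)|X|-c$ for all $|X|\ge2$. The left side is an integer and $c>d+2$, so $2i(X)\le(d+2)|X|-(d+3)$. As $d+3\ge5$, (b) holds. For $|X|=d+2$ we get $2i(X)\le(d+2)^2-(d+3)=(d+2)(d+1)-1$, so $X$ does not induce $K_{d+2}$ and (a) holds. By Theorem 5 for $d\ge3$, and by the remark above for $d=2$, $E$ is independent.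

**Step 2: $c\le d+2$ does not suffice.** We check that $K_{d+2}$ satisfies the hypothesis. For $|X|=t$, $2\le t\le d+2$, the condition $t(t-1)\le(d+2)t-c$ says $t(d+3-t)\ge c$. The left side is concave in $t$, so its minimum on this range is at an endpoint: $\min\{2(d+1),d+2\}=d+2\ge c$. But $K_{d+2}$ is dependent, by the example after Lemma 2. $\square$

So $2d+2$ in the conjecture may be replaced by $d+3$. In fact Step 1 used its hypothesis only for $|X|\ge d+2$, so it is enough to assume $i(X)<\frac{d+2}2(|X|-1)$ for all $|X|\ge d+2$, and by Step 2 this is best possible among conditions of this form. If $K_{d+2}$ is excluded separately, the constant can be lowered further to $5$, and by part 1 this is again best possible.
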